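# Distinct Neighborhoods Do Not Force Distinct Weights

## 1. Three distance sets for which distinct neighborhoods suffice

Throughout, $G=G(V,E)$ is a finite, simple, undirected graph, not necessarily connected, and $d(x,y)$ is the distance between $x$ and $y$, with $d(x,y)=\infty$ for vertices in different components. A *set of distances* is a non-empty set $D$ of nonnegative integers; $0\in D$ is allowed. We write $[M]=\{1,\dots,M\}$.

**Definition ($D$-neighborhood, weight).** The $D$-neighborhood of a vertex $x$ is
$$N_D(x)=\{y\in V(G)\mid d(x,y)\in D\}.$$
Since $\infty\notin D$, it lies inside the component of $x$; it contains $x$ itself exactly when $0\in D$. For a map $f:V(G)\to\{1,2,3,\dots\}$, the weight of $x$ is $\omega(x)=\sum_{y\in N_D(x)}f(y)$.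

**Definition ($D$-antimagic, separated).** A $D$-antimagic labeling is a bijection $f:V(G)\to[\,|V(G)|\,]$ whose weights are pairwise distinct. A graph is $D$-antimagic if it has such a labeling. We call the pair $(G,D)$ *separated* if $N_D(x)\ne N_D(y)$ for all $x\ne y$.

For example, take $D=\{1\}$, so that $N_D(x)$ is the usual open neighborhood. On the path $a-b-c$ the two ends both have neighborhood $\{b\}$, so the pair is not separated, and whatever the labels are, $\omega(a)=f(b)=\omega(c)$. On the path $a-b-c-d$ the neighborhoods $\{b\},\{a,c\},\{b,d\},\{c\}$ are distinct, and the labels $1,2,3,4$ in order give the weights $2,4,6,3$. This path is $\{1\}$-antimagic.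

Two vertices with equal $D$-neighborhoods have equal weights under every labeling. So a $D$-antimagic graph must be separated. The conjecture under study, stated in the article at https://mdpi-res.com/d_attachment/symmetry/symmetry-13-02071/article_deploy/symmetry-13-02071.pdf?version=1635846943, is that this trivial obstruction is the only one:

> For every finite simple graph $G$ and every set of distances $D$, $G$ is $D$-antimagic if and only if it does not contain two vertices having the same $D$-neighborhood set.

There are three sets $D$ for which this can be proved at once.

**Proposition 1.** If $D$ is $\{0\}$, $\mathbb Z_{>0}$ or $\mathbb Z_{\ge0}$, then every graph $G$ with $(G,D)$ separated is $D$-antimagic.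

*Proof.* **The set $D=\{0\}$.** Here $N_D(x)=\{x\}$ and $\omega(x)=f(x)$, so every bijection works.

**The set $D=\mathbb Z_{\ge0}$.** Here $N_D(x)$ is the whole component of $x$. If the pair is separated, no component contains two vertices. Hence all components are single vertices, $\omega(x)=f(x)$, and every bijection works.

**The set $D=\mathbb Z_{>0}$.** Here $N_D(x)$ is the component of $x$ with $x$ removed. Two isolated vertices would both have the empty neighborhood, so separation means that at most one component is a single vertex. Order the components $C_1,\dots,C_r$ so that their sizes satisfy $s_1\le\dots\le s_r$, and label them in this order with consecutive intervals of integers: $C_1$ gets the $s_1$ smallest labels, $C_2$ the next $s_2$, and so on. Inside a component every weight equals the component's label sum minus $f(x)$, so weights in one component are distinct.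

Now let $x\in C_i$ and $y\in C_j$ with $i<j$. If $s_i=1$, then $s_j\ge2$, because there is at most one single-vertex component, and $\omega(x)=0<\omega(y)$. If $s_i\ge2$, then $\omega(x)$ is a sum of $s_i-1\ge1$ labels from $C_i$, while $\omega(y)$ is a sum of $s_j-1\ge s_i-1$ labels, each larger than every label in $C_i$. So $\omega(x)<\omega(y)$. $\square$

What changes for other $D$? In these three cases a neighborhood is one vertex, a component, or a component minus one vertex, so comparing two weights comes down to comparing labels or whole components. Already for $D=\{1\}$ this is lost. Given *any* family $\mathcal F$ of distinct non-empty subsets of a set $K$, form the bipartite graph with a vertex $v_S$ for each $S\in\mathcal F$ and a vertex for each $a\in K$, where $v_S$ is joined to exactly the elements of $S$. Then $N_{\{1\}}(v_S)=S$, and the weight of $v_S$ is the label sum of $S$. So an arbitrary set system can appear among the neighborhoods, and the question becomes how hard it is to keep many subset sums apart while using small labels.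

A small case shows that the choice of labeling now matters. For $D=\{1\}$ on the path $a-b-c-d-e$, the neighborhoods $\{b\},\{a,c\},\{b,d\},\{c,e\},\{d\}$ are distinct. The labels $1,2,3,4,5$ in order give $\omega(b)=1+3=4=\omega(e)$, a collision. The labels $5,1,2,3,4$ in order give weights $1,7,4,6,3$, which are distinct. So the path is $\{1\}$-antimagic, but not by the first labeling one writes down.

## 2. Random labels: $n^2$ of them are enough

The first thing to try toward the conjecture is to label at random and count expected collisions. With a larger set of labels this works, for every $D$.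

**Theorem C (upper bound).** If $(G,D)$ is separated and $n=|V(G)|$, there is an injection $f:V(G)\to[n^2-n+1]$ with pairwise distinct weights.

*Proof.* Let $M=n^2-n+1$ and choose the values $f(x)$, $x\in V(G)$, independently and uniformly from $[M]$. For each of the $\binom n2$ pairs $x\ne y$ consider the two expressions
$$f(x)-f(y)\qquad\text{and}\qquad \omega(x)-\omega(y).$$
Both are linear forms in the values of $f$. The first is not identically zero because $x\neq y$; the second is not because $N_D(x)\ne N_D(y)$, so some value $f(y')$ occurs in it with coefficient $\pm1$. Fix all values of $f$ except one whose coefficient in the form is non-zero. At most one choice of the remaining value makes the form vanish, so each form vanishes with probability at most $1/M$. The expected number of vanishing forms is at most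
$$2\binom n2\cdot\frac1M=\frac{n(n-1)}{n^2-n+1}<1 .$$
Hence some $f$ makes none of the forms vanish. That $f$ is injective and has distinct weights. $\square$

With only $n$ labels the computation stops at the last display. Even if we ignore injectivity, the bound on the expected number of coinciding pairs of weights becomes $\binom n2\cdot\frac1n=\frac{n-1}2$, which is less than $1$ only for $n\le2$. The estimate $1/M$ cannot be improved in general, since a form such as $f(a)-f(b)$ vanishes with probability exactly $1/M$. So this method does not reach the conjecture, and in fact the conjecture is false.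

**Theorem A (disproof).** There is a finite connected bipartite graph $G$ whose open neighborhoods are pairwise distinct and which has no $\{1\}$-antimagic labeling.

**Theorem B (classification).** Let $D\subseteq\mathbb Z_{\ge0}$ be non-empty.
1. If $D\in\{\{0\},\mathbb Z_{>0},\mathbb Z_{\ge0}\}$, then every graph $G$ with $(G,D)$ separated is $D$-antimagic.
2. For every other $D$ there are infinitely many connected $G$ with $(G,D)$ separated that are not $D$-antimagic. In fact there are such $G$, with $n=|V(G)|$ arbitrarily large, for which no map $f:V(G)\to[\lfloor n^{1.1}\rfloor]$, injective or not, has pairwise distinct weights.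

So the sets $D$ for which the conjecture holds for all graphs are exactly the three of Section 1. Part 1 of Theorem B is Proposition 1. For the other $D$, Theorems B and C place the exponent of $n$ needed for the labels between $1.1$ and $2$; the optimal exponent is not determined here.

## 3. Why counting the weights themselves gives nothing

Stay with $D=\{1\}$ and the bipartite graph built from $\mathcal F$ on $K$. To show that no labeling exists, one would like to say: too many subset sums must be distinct, and there is not enough room for them. Applied to the weights, this fails. With labels in $[n]$, the sums over a set of size $s$ lie in $\{1,\dots,sn\}$, and the vertices $v_S$ number $|\mathcal F|<n$. We ask for fewer than $n$ distinct integers in a range of size at least $n$, and the pigeonhole principle says nothing, whatever $\mathcal F$ is.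

Taking $\mathcal F$ as large as possible does not help. If $|K|=k$ and $\mathcal F$ consists of all non-empty subsets, then $n=2^k-1+k$, and the labels $1,2,4,\dots,2^{k-1}$ on $K$ are available. They make all the weights $\omega(v_S)$ distinct.

So the counting has to be applied to sums that are *not* weights. There must be many more of them than vertices, and yet the distinctness of the weights must force them to be distinct.

For a map $g$ on $K$ write $g(S)=\sum_{a\in S}g(a)$. The condition $g(S)\ne g(T)$ depends only on the difference $g(S)-g(T)=g(S\setminus T)-g(T\setminus S)$: common elements cancel. For instance, on $K=\{1,2,3,4,5\}$ the single condition $g(\{1,2,5\})\ne g(\{3,4,5\})$ says the same as $g(\{1,2\})\ne g(\{3,4\})$. If the first two sets are in $\mathcal F$, we have separated the sums of $\{1,2\}$ and $\{3,4\}$, although neither need belong to $\mathcal F$.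

In general, a pair of disjoint sets $A,B$ is separated as soon as *some* $W$ disjoint from both has $A\cup W\in\mathcal F$ and $B\cup W\in\mathcal F$. A family of size $N$ has about $N^2/2$ pairs, so it can hope to hit many differences. The plan is to find a small $\mathcal F$ whose differences include all differences of two $m$-subsets of $K$. Then all $\binom{|K|}m$ sums over $m$-subsets are forced apart.

How large should $K$ be? If $|K|=2m$ nothing is gained: for complementary $m$-sets $A,B$ the only possible $W$ is $\emptyset$, so $\mathcal F$ must contain every $m$-subset. If $|K|=3m$, then at least $m$ elements lie outside $A\cup B$ whenever $|A|=|B|\le m$, so there are at least $2^m$ candidates for $W$. Choosing sets into $\mathcal F$ at random with probability $p$, we expect at least $p^22^m$ good $W$ for each pair, so $p$ a little above $2^{-m/2}$ should do. Such a family has size about $p\,2^{3m}$, roughly $2^{5m/2}$, while the number of $m$-subsets of a $3m$-set is roughly $(27/4)^m$. Since $27/4>2^{11/4}$, the number of forced-apart sums exceeds the family size by an exponential factor. The next two lemmas carry this out.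

## 4. A small family that forces many sums apart

Three elementary facts are used. **Markov's inequality:** for a nonnegative random variable $X$ and $t>0$, $P(X\ge t)\le E(X)/t$. **Union bound:** the probability that at least one of several events occurs is at most the sum of their probabilities. Finally, $1-t\le e^{-t}$ for real $t$.

Let $m\ge4$ and let $K$ be a set with $|K|=3m$.

**Lemma 1.** There is a family $\mathcal F$ of non-empty subsets of $K$ such that

- (i) $K\in\mathcal F$, and $\{a\}\in\mathcal F$ for all $a\in K$;
- (ii) for all disjoint $A,B\subseteq K$ with $1\le|A|=|B|\le m$ there is $W\subseteq K\setminus(A\cup B)$ with $A\cup W\in\mathcal F$ and $B\cup W\in\mathcal F$;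
- (iii) $|\mathcal F|\le4\sqrt m\,2^{5m/2}+3m+1$.

*Proof.* **Step 1: the random family.** Let $p=2\sqrt m\,2^{-m/2}$. For this to be a probability we need $p^2=4m\,2^{-m}\le1$. Indeed $4m\le2^m$ holds with equality at $m=4$, and raising $m$ by one adds $4$ on the left and $2^m\geq 16$ on the right. Let $\mathcal F_0$ contain each non-empty subset of $K$ independently with probability $p$.

**Step 2: one pair $(A,B)$ rarely fails.** Fix $(A,B)$ as in (ii), with $|A|=|B|=j$. The complement of $A\cup B$ has $3m-2j\ge m$ elements, so there are $2^{3m-2j}\ge2^m$ choices of $W$. For each one consider the collection $\{A\cup W,\;B\cup W\}$. We want the events "both sets lie in $\mathcal F_0$" to be independent for different $W$, so we check that these collections are pairwise disjoint and have two members each.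

- If $A\cup W=A\cup W'$, then $W=W'$, because $W$ and $W'$ are disjoint from $A$; similarly for $B$.
- The equality $A\cup W=B\cup W'$ is impossible, even for $W=W'$: $A$ is non-empty and disjoint from $B\cup W'$, so the left side contains elements that the right side does not.

Both sets are non-empty, so each was chosen with probability $p$. The events are therefore independent with probability $p^2$ each, and the probability that no $W$ works is at most
$$(1-p^2)^{2^m}\le e^{-p^22^m}=e^{-4m}.$$

**Step 3: all pairs at once.** Each element of $K$ lies in $A$, in $B$, or in neither, so there are at most $3^{3m}=27^m$ ordered pairs $(A,B)$. By the union bound, (ii) fails for $\mathcal F_0$ with probability at most $(27e^{-4})^m$. Since $e>2.718$ gives $e^4>54$, we have $27e^{-4}<\frac12$, and this probability is less than $\frac12$.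

**Step 4: the size.** There are fewer than $2^{3m}=8^m$ non-empty subsets, so $E|\mathcal F_0|\le p\,8^m=2\sqrt m\,2^{5m/2}$. Markov's inequality gives $P\big(|\mathcal F_0|\ge4\sqrt m\,2^{5m/2}\big)\le\frac12$.

**Step 5: a good outcome exists.** The failure probabilities in Steps 3 and 4 sum to less than $1$. So some $\mathcal F_0$ satisfies (ii) and $|\mathcal F_0|\le4\sqrt m\,2^{5m/2}$. Add $K$ and the $3m$ singletons. This gives (i), preserves (ii), and increases the size by at most $3m+1$, which is (iii). $\square$

**Lemma 2.** Let $\mathcal F$ be as in Lemma 1, let $g:K\to[M]$, and put $g(S)=\sum_{a\in S}g(a)$. If the numbers $g(S)$, $S\in\mathcal F$, are pairwise distinct, then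
$$M\ \ge\ \frac1m\binom{3m}m\ \ge\ \frac{(27/4)^m}{m(3m+1)} .\tag{1}$$

*Proof.* **Step 1: transfer distinctness from $\mathcal F$ to the $m$-subsets.** Let $X\ne Y$ be $m$-subsets of $K$ and put $A=X\setminus Y$, $B=Y\setminus X$. These are disjoint, have equal size because $|X|=|Y|$, and satisfy $1\le|A|=|B|\le m$. Take $W$ from (ii). The sets $A\cup W\ne B\cup W$ belong to $\mathcal F$, so
$$0\ne g(A\cup W)-g(B\cup W)=g(A)-g(B)=g(X)-g(Y).$$
The first equality cancels $W$; the second restores $X\cap Y$.

**Step 2: pigeonhole.** Thus the $\binom{3m}m$ sums $g(X)$ with $|X|=m$ are distinct integers. Each is a sum of $m$ numbers in $[M]$, so all lie in $\{1,\dots,mM\}$. Hence $\binom{3m}m\le mM$.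

**Step 3: size of the binomial coefficient.** Consider $t_j=\binom{3m}j(1/3)^j(2/3)^{3m-j}$ for $0\le j\le3m$. By the binomial theorem these $3m+1$ terms sum to $1$. We have
$$\frac{t_{j+1}}{t_j}=\frac{3m-j}{j+1}\cdot\frac12\ \ge\ 1\iff 3j\le3m-2\iff j\le m-1 .$$
So the terms increase weakly up to $j=m$ and decrease afterwards, and $t_m$ is the largest. The largest of $3m+1$ numbers with sum $1$ is at least their average, so $t_m\ge\frac1{3m+1}$. Since $t_m=\binom{3m}m\left(\frac{4}{27}\right)^m$, the second inequality in (1) follows. $\square$

Part (i) of Lemma 1 was not used here. It makes the graphs below connected and their neighborhoods distinct.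

## 5. A bipartite graph with no $\{1\}$-antimagic labeling

*Proof of Theorem A.* **Step 1: the graph.** Let $m=100$ and let $K,\mathcal F$ be as in Lemma 1. Let $G$ be the bipartite graph with parts $\{v_S:S\in\mathcal F\}$ and $K$, where $v_S$ is adjacent to exactly the elements of $S$. It is connected: $v_K$ is adjacent to all of $K$, and each $v_S$ has a neighbor in $K$ because $S\ne\emptyset$.

**Step 2: the open neighborhoods are distinct.** The set $N(v_S)=S$ determines $S$. For $a\ne b$ in $K$, the vertex $v_{\{a\}}$ lies in $N(a)$ and not in $N(b)$. Finally, $N(v_S)\subseteq K$ and $N(a)\subseteq\{v_T:T\in\mathcal F\}$ are non-empty and disjoint, so they differ.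

**Step 3: no labeling fits.** Here
$$n=|V(G)|=|\mathcal F|+300\le40\cdot2^{250}+601<41\cdot2^{250}.$$
Suppose $f:V(G)\to[n]$ has distinct weights. The numbers $\omega(v_S)=\sum_{a\in S}f(a)$ are then distinct for $S\in\mathcal F$. Lemma 2 with $g=f|_K$ and $M=n$ gives
$$n\ge\frac{(27/4)^{100}}{100\cdot301}=\frac{(27/4)^{100}}{30100}.$$
Now $27^4=531441>524288=2^{19}$. Dividing by $4^4=2^8$ and taking fourth roots,
$$\frac{27}4>2^{11/4}.\tag{2}$$
So $(27/4)^{100}>2^{275}=2^{25}\cdot2^{250}$. Since $2^{25}=33554432>1234100=41\cdot30100$, we obtain
$$\frac{(27/4)^{100}}{30100}>41\cdot2^{250}>n,$$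
a contradiction. $\blacksquare$

The argument never used that $f$ is injective, only that its values are at most $n$.

## 6. What $D$ sees in a graph of diameter at most $d+1$

We turn to part 2 of Theorem B. The graph just built need not serve another $D$. For $D=\{2\}$, for example, $v_S$ and $v_T$ with $S\ne T$ are at distance $2$ exactly when $S\cap T\ne\emptyset$. So $N_{\{2\}}(v_S)=\{v_T:T\neq S,\ T\cap S\ne\emptyset\}$ contains no vertex of $K$, and the weight of $v_S$ is no longer the label sum of $S$. We need, for each $D$, a graph in which the $D$-neighborhoods record the sets $S$ again.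

Let $D$ be non-empty and different from $\{0\},\mathbb Z_{>0},\mathbb Z_{\ge0}$, and let $\chi$ be its indicator function. If $D\cap\mathbb Z_{>0}$ were empty, $D$ would be $\{0\}$; if it were all of $\mathbb Z_{>0}$, then $D$ would be $\mathbb Z_{>0}$ or $\mathbb Z_{\ge0}$. So $\chi$ is not constant on the positive integers, and there is a least $d\ge1$ with $\chi(d)\ne\chi(d+1)$:
$$\chi(1)=\dots=\chi(d)\ne\chi(d+1).\tag{3}$$

In a connected graph of diameter at most $d+1$, the set $D$ therefore distinguishes only three kinds of distance: $0$; the range $1,\dots,d$; and $d+1$. Put
$$R(x)=\{y:d(x,y)=d+1\},\qquad R[x]=R(x)\cup\{x\}.$$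

- If $\chi(0)=\chi(1)$, then $D$ meets $\{0,\dots,d+1\}$ in $\{d+1\}$ or in $\{0,\dots,d\}$. So $N_D(x)=R(x)$ for all $x$, or $N_D(x)=V\setminus R(x)$ for all $x$.
- If $\chi(0)\ne\chi(1)$, then $\chi(0)=\chi(d+1)$, and $D$ meets $\{0,\dots,d+1\}$ in $\{0,d+1\}$ or in $\{1,\dots,d\}$. So $N_D(x)=R[x]$ for all $x$, or $N_D(x)=V\setminus R[x]$ for all $x$.

Some examples: $D=\{2\}$ and $D=\{0,1\}$ have $d=1$ and belong to the first type. $D=\{1\}$ and $D=\{0,2\}$ have $d=1$ and belong to the second. $D=\{1,2\}$ and $D=\{0,3\}$ have $d=2$ and belong to the second.

Passing to complements changes neither the distinctness of sets nor, up to sign and a constant, their label sums. So the task is as follows. Build a connected graph of diameter at most $d+1$ in which the sets $R(x)$ (first type) or $R[x]$ (second type) are pairwise distinct, and which contains, for each $S\in\mathcal F$, a vertex whose set is a fixed set together with the copies, in a fixed copy of $K$, of exactly the $a\notin S$. The weight of that vertex is then $c\pm g(S)$, where $g$ is the labeling of the copy of $K$, and $c$ and the sign do not depend on $S$. In all cases below, $m\ge4$ and $K,\mathcal F$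 are from Lemma 1.

## 7. Case I: $\chi(0)=\chi(1)$

**Step 1: the graph.** The vertices are $v_S$ ($S\in\mathcal F$); $a_i$ ($a\in K$, $1\le i\le d$); and $z$. The edges are all $v_Sv_T$ with $S\ne T$; $v_Sa_1$ for $a\in S$; $a_ia_{i+1}$ for $1\le i<d$; and $a_dz$. Each $a\in K$ thus becomes a strand $a_1,\dots,a_d$ running from the clique of the $v_S$ up to $z$. Give $v_S,a_i,z$ the levels $0,i,d+1$. Every edge changes the level by at most $1$, so the distance between two vertices is at least the difference of their levels.

**Step 2: the distances.** We must find exactly which pairs are at distance $d+1$ and check that none is farther.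

- $d(v_S,v_T)=1\le d$ for $S\ne T$.
- $d(v_S,z)=d+1$. The lower bound comes from levels, and the path $v_S,a_1,\dots,a_d,z$ with $a\in S$ attains it.
- $d(v_S,a_i)=i$ if $a\in S$, by levels and the path up the strand. If $a\notin S$, then going via $v_{\{a\}}$ gives $d(v_S,a_i)\le i+1$. A path of length $i$ would have to go up one level at each step, so it would be $v_S,b_1,\dots,b_i$ with $b\in S$, which does not end at $a_i$. So the distance is $i+1$. Hence $d(v_S,a_i)\le d$, except that it equals $d+1$ when $i=d$ and $a\notin S$.
- $d(a_i,z)\le d+1-i\le d$, and $d(a_i,a_j)\le|i-j|<d$.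
- Let $a\ne b$. Going down both strands via $v_K$ takes $i+j$ steps; going up via $z$ takes $(d+1-i)+(d+1-j)=2d+2-i-j$ steps. So $d(a_i,b_j)\le\min(i+j,\,2d+2-i-j)$, which is at most $d$ unless $i+j=d+1$. If $i+j=d+1$, both numbers equal $d+1$, and the distance is exactly $d+1$: a path leaving the strand $a_1\cdots a_d$ must pass a vertex of level $0$ or of level $d+1$, so by levels its length is at least $\min\big(i+j,\,(d+1-i)+(d+1-j)\big)=d+1$.

The graph is connected of diameter at most $d+1$, and
$$R(v_S)=\{z\}\cup\{a_d:a\notin S\},\qquad R(z)=\{v_S:S\in\mathcal F\},$$
$$R(a_i)=\{b_{d+1-i}:b\ne a\}\cup Q,\qquad Q=\{v_S:a\notin S\}\text{ if }i=d,\quad Q=\emptyset\text{ if }i<d.$$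

**Step 3: the sets $R(x)$ are distinct.** Only the $R(v_S)$ contain $z$, and each of them determines $S$. The set $R(z)$ contains no vertex of the form $b_j$, while every $R(a_i)$ does. In $R(a_i)$ the common lower index of these vertices determines $i$, and the unique element of $K$ missing among them determines $a$.

**Step 4: the weights.** Put $g(a)=f(a_d)$. The label sum of $R(v_S)$ is $f(z)+g(K)-g(S)$. Hence $\omega(v_S)=c-g(S)$ for all $S$ (if $N_D=R$), or $\omega(v_S)=c+g(S)$ for all $S$ (if $N_D=V\setminus R$), with $c$ independent of $S$.

## 8. Own labels, and why the parity of $d$ enters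

Let now $\chi(0)\ne\chi(1)$, so that $R[x]$ replaces $R(x)$. The graph of Case I no longer does the job. There $R[v_S]=\{v_S,z\}\cup\{a_d:a\notin S\}$ has label sum $f(v_S)+f(z)+g(K)-g(S)$, and the own label $f(v_S)$ varies with $S$ in a way we do not control. So distinct weights no longer force the $g(S)$ to be distinct.

The remedy is to let the own label disappear into a constant: make the vertices that carry the sets $S$ pairwise at distance exactly $d+1$. Then each of their sets $R[\cdot]$ contains *all* of these vertices. We obtain this by taking a small graph $H$ that contains the $v_S$, hanging a pendant path of length $p$ on each $v_S$, and using the far ends. Two far ends are at distance $2p+d_H(v_S,v_T)$, which should be $d+1$. If $d=2p+1$ is odd we need $d_H(v_S,v_T)=2$; if $d=2p$ is even we need $d_H(v_S,v_T)=1$. These are the two remaining cases.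

Pendant paths create no shortcuts. Hence if $w\ne y$ are vertices of $H$, and $w^i,y^j$ denote the vertices at depths $i,j$ on the paths attached to them (with $w^0=w$, $y^0=y$), then
$$d(w^i,y^j)=i+j+d_H(w,y).\tag{4}$$

### Case II: $\chi(0)\ne\chi(1)$ and $d=2p+1$ with $p\ge0$

**Step 1: the graph.** Let $H$ have vertices $v_S$ ($S\in\mathcal F$), $a\in K$, and $u$. Its edges are $v_Sa$ for $a\in S$, together with all edges from $u$ to the other vertices. The vertex $u$ brings all distances in $H$ down to at most $2$; without it, $v_S$ and $a\notin S$ would be at distance at least $3$, since the rest of $H$ is bipartite. To each $w\ne u$ attach a pendant path $w=w^0,w^1,\dots,w^p$.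

**Step 2: the distances.** For distinct $w,y\in V(H)\setminus\{u\}$ we have $d_H(w,y)\in\{1,2\}$, so by (4) $d(w^i,y^j)\le2p+2=d+1$, with equality iff $i=j=p$ and $w,y$ are non-adjacent in $H$. Also $d(w^i,w^j)\le p\le d$ and $d(u,w^i)\le p+1\le2p+1=d$. So the graph is connected of diameter at most $d+1$. Any two $v_S,v_T$ and any two $a,b$ are non-adjacent in $H$, and $v_S,a$ are non-adjacent iff $a\notin S$. Therefore
$$R[v_S^p]=\{v_T^p:T\in\mathcal F\}\cup\{a^p:a\notin S\},\qquad R[a^p]=\{b^p:b\in K\}\cup\{v_S^p:a\notin S\},$$
and $R[x]=\{x\}$ for every other $x$.

**Step 3: the sets $R[x]$ are distinct.** If $x$ is not of the form $w^p$ with $w\ne u$, then $x$ lies in no $R[x']$ with $x'\ne x$, so $R[x]$ differs from all the others. The set $R[v_S^p]$ determines $S$. For $a\ne b$, the vertex $v_{\{a\}}^p$ lies in $R[b^p]$ because $b\notin\{a\}$, and not in $R[a^p]$ because $a\in\{a\}$. Finally, $v_K^p$ lies in every $R[v_S^p]$ and in no $R[a^p]$, because $a\in K$.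

**Step 4: the weights.** Put $g(a)=f(a^p)$. The label sum of $R[v_S^p]$ is $\sum_Tf(v_T^p)+g(K)-g(S)$. So $\omega(v_S^p)=c\pm g(S)$, with $c$ and the sign independent of $S$.

For $D=\{1\}$ we have $p=0$, and this graph is the bipartite construction of Section 5 (for general $m$) with an extra vertex $u$ joined to everything: $N_D(v_S)=S\cup\{u\}$.

### Case III: $\chi(0)\ne\chi(1)$ and $d=2p$ with $p\ge1$

**Step 1: the graph.** Let $H$ have vertices $v_S$ ($S\in\mathcal F$) and $a\in K$, with all edges $v_Sv_T$ for $S\neq T$ and the edges $v_Sa$ for $a\in S$. Attach a pendant path $v_S=v_S^0,\dots,v_S^p$ of length $p$ to each $v_S$, and a pendant path $a=a^0,\dots,a^{p-1}$ of length $p-1$ to each $a$. The paths at the $a$ are shorter so that $v_S^p$ and $a^{p-1}$ with $a\notin S$ are at distance $p+(p-1)+2=d+1$.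

**Step 2: the distances.** By (4), for $S\ne T$ and $a\ne b$:

- $d(v_S^i,v_T^j)=i+j+1\le2p+1=d+1$, with equality iff $i=j=p$.
- $d(v_S^i,a^j)=i+j+1\leq 2p=d$ if $a\in S$. If $a\notin S$, then $S\ne K$ and the path $v_S,v_K,a$ shows $d_H(v_S,a)=2$, so the distance is $i+j+2$. This is at most $p+(p-1)+2=d+1$. So the value $d+1$ occurs iff $i=p$, $j=p-1$ and $a\notin S$.
- $d(a^i,b^j)=i+j+2\le2(p-1)+2=2p=d$, since $a,b$ are non-adjacent with common neighbor $v_K$.

Distances within one pendant path are at most $p\le d$. So the graph is connected of diameter at most $d+1$, and
$$R[v_S^p]=\{v_T^p:T\in\mathcal F\}\cup\{a^{p-1}:a\notin S\},\qquad R[a^{p-1}]=\{a^{p-1}\}\cup\{v_S^p:a\notin S\},$$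
and $R[x]=\{x\}$ otherwise.

**Step 3: the sets $R[x]$ are distinct.** A vertex $x$ not of the form $v_S^p$ or $a^{p-1}$ lies only in $R[x]$, so $R[x]$ differs from all the others. The set $R[v_S^p]$ determines $S$. The set $R[a^{p-1}]$ contains $a^{p-1}$ and no other $b^{p-1}$, so it determines $a$. And $v_K^p$ lies in every $R[v_S^p]$ and in no $R[a^{p-1}]$.

**Step 4: the weights.** Put $g(a)=f(a^{p-1})$. The label sum of $R[v_S^p]$ is $\sum_Tf(v_T^p)+g(K)-g(S)$. Again $\omega(v_S^p)=c\pm g(S)$, with $c$ and the sign independent of $S$.

## 9. The exponent $1.1$: comparing $2^{5m/2}$ with $2^{11m/4}$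

*Proof of Theorem B, part 2.* By (3) and Section 6, every $D$ other than the three exceptions falls into Case I, II or III. In each case, and for every $m\ge4$, we have a connected graph $G$ with $(G,D)$ separated. It remains to compare its number of vertices with the labels that Lemma 2 demands.

**Step 1: the number of vertices.** Each $S\in\mathcal F$ and each $a\in K$ contributes at most $d+1$ vertices, and there is at most one further vertex ($z$ or $u$). Each $a \in K$ contributes at least one. So
$$3m\le n\le(d+1)(|\mathcal F|+3m)+1 .$$
By Lemma 1(iii), $|\mathcal F|+3m\le4\sqrt m\,2^{5m/2}+6m+1$. Since $6m+1\le7m\le7\sqrt m\,2^{5m/2}$, this is at most $11\sqrt m\,2^{5m/2}$, and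
$$n\le C_d\sqrt m\,2^{5m/2},\qquad C_d=12(d+1).\tag{5}$$

**Step 2: the labels needed.** Suppose $f:V(G)\to[M]$, injective or not, has pairwise distinct weights. Then the weights $c\pm g(S)$, $S\in\mathcal F$, found in the three cases are distinct. Since $c$ and the sign do not depend on $S$, the numbers $g(S)$ are distinct. Here $g:K\to[M]$, so Lemma 2 gives
$$M\ge\frac{(27/4)^m}{m(3m+1)} .\tag{6}$$

**Step 3: the comparison.** From (5), since $1.1\cdot\frac52=\frac{11}4$,
$$n^{1.1}\le C_d^{1.1}\,m^{0.55}\,2^{11m/4}.$$
Put $\rho=\frac{27}4\cdot2^{-11/4}$, so $\rho>1$ by (2). The right side of (6) exceeds $n^{1.1}$ as soon as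
$$\rho^m>C_d^{1.1}\,m^{1.55}(3m+1).$$
This holds for all sufficiently large $m$, because $d$ is fixed by $D$ and an exponential with base greater than $1$ outgrows every power of $m$.

**Step 4: conclusion.** So for all large $m$, every $f:V(G)\to[M]$ with distinct weights has $M>n^{1.1}$, and no map $f:V(G)\to[\lfloor n^{1.1}\rfloor]$ has pairwise distinct weights. Since $n\le\lfloor n^{1.1}\rfloor$, in particular no bijection onto $[n]$ does, and $G$ is not $D$-antimagic. As $n\ge3m$, letting $m$ grow gives infinitely many such graphs, with $n$ arbitrarily large. $\blacksquare$
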